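\title{Between the countable power and the $\mathbb{Z}$-jump of $E_0$}

\begin{abstract}
We show that there are Borel equivalence relations strictly between the countable power $E_0^\omega$ and the $\mathbb Z$-jump $E_0^{[\mathbb Z]}$ in the Borel reducibility order. A point of the underlying space of $E_0^{[\mathbb Z]}$ is an array of bits, and we restrict the relation to the arrays whose rows lie in a subshift $K$. The restriction lies strictly between the two relations whenever $K$ is perfect, aperiodic, of zero entropy, and satisfies a connectivity condition. Codings of an irrational rotation by two semicircles have these properties. Varying the rotation angles, we embed the nonempty closed subsets of the Cantor set, ordered by inclusion, into the interval. The main tool is a description of the generic behavior of Borel homomorphisms between such restrictions.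
\end{abstract}

\section{Introduction}

\subsection{The problem}

Let $E$ and $F$ be Borel equivalence relations on standard Borel spaces $X$ and $Y$. A map $f\colon X\to Y$ is a \emph{homomorphism} from $E$ to $F$ if $x\,E\,x'$ implies $f(x)\,F\,f(x')$, and a \emph{reduction} if $x\,E\,x'\iff f(x)\,F\,f(x')$. We write $E\le_B F$ if there is a Borel reduction from $E$ to $F$, and $E<_BF$ if $E\le_BF$ and $F\not\le_BE$. A reduction induces an injection of $X/E$ into $Y/F$, so $E\le_BF$ says that $F$-classes can be assigned, in a Borel way, as complete invariants for $E$.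

Write $\omega=\{0,1,2,\dots\}$ and $2=\{0,1\}$. The relation $E_0$ on $2^\omega$ is equality at all but finitely many indices; we use the same symbol on $A^\omega$ for any finite set $A$. For $E$ on $X$, the \emph{countable power} $E^\omega$ on $X^\omega$ is given by
\[
x\,E^\omega\,y\iff x(n)\,E\,y(n)\ \text{ for all }n,
\]
and for a countable group $\Gamma$ the \emph{$\Gamma$-jump} $E^{[\Gamma]}$ on $X^\Gamma$ is given by
\[
x\,E^{[\Gamma]}\,y\iff\text{there is }\gamma\in\Gamma\text{ such that }x(\gamma^{-1}\alpha)\,E\,y(\alpha)\ \text{ for all }\alpha\in\Gamma .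
\]
For $\Gamma=\mathbb Z$ this reads: there is $n$ with $x(m+n)\,E\,y(m)$ for all $m\in\mathbb Z$. We write $E_0^\omega$ and $E_0^{[\mathbb Z]}$ for $(E_0)^\omega$ and $(E_0)^{[\mathbb Z]}$.

An $E_0^\omega$-class is a sequence of $E_0$-classes, and we may index the sequence by $\mathbb Z$ as well as by $\omega$. An $E_0^{[\mathbb Z]}$-class is a $\mathbb Z$-indexed sequence of $E_0$-classes up to translation. So the two kinds of invariants differ only in that the second has no origin. It is known that this difference is real: $E_0^\omega<_BE_0^{[\mathbb Z]}$. The following question comes from \cite{jumps}.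

\begin{quote}
\emph{Is there a Borel equivalence relation $F$ on a standard Borel space with $E_0^\omega<_BF<_BE_0^{[\mathbb Z]}$?}
\end{quote}

Wherever an origin can be recovered, the jump gives nothing more than the power. For instance, let $Z$ be the set of $x\in(2^\omega)^{\mathbb Z}$ such that $x(m)$ is eventually zero for exactly one $m=m(x)$. Then $x\mapsto(x(m(x)+j))_{j\in\mathbb Z}$ is a Borel reduction of the restriction of $E_0^{[\mathbb Z]}$ to $Z$ to the product of $\mathbb Z$ copies of $E_0$. One might therefore guess a dichotomy: either an origin can be chosen, or its absence produces all of $E_0^{[\mathbb Z]}$. We show that the guess is wrong and that the answer to the question is yes. There are many inequivalent ways of having no origin, and they can be told apart by symbolic dynamics.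

\subsection{Arrays and subshifts}

A point of $(2^\omega)^{\mathbb Z}$ is an array of bits $x_i(m)$ with $i\in\omega$, $m\in\mathbb Z$. The definition of the jump reads the array by \emph{columns} $x(m)=(x_i(m))_{i\in\omega}\in2^\omega$. We read it by \emph{rows} $x_i\in2^{\mathbb Z}$, because the translation acts on every row by the same shift, and we can then ask all rows to lie in a fixed shift-invariant set.

Let $\sigma$ be the shift on $2^{\mathbb Z}$, $(\sigma z)(m)=z(m+1)$. A \emph{subshift} is a nonempty closed set $K\subseteq2^{\mathbb Z}$ with $\sigma K=K$. Put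
\[
\pi_k(z)=z|[-k,k],\qquad P_k=P_k(K)=\{\pi_k(z):z\in K\}.
\]
We apply $\sigma$ and $\pi_k$ row by row to $x=(x_i)_{i\in\omega}\in K^\omega$, so that $\pi_k(x)\in P_k^\omega$ consists of the columns $-k,\dots,k$ of $x$. For $x,y\in(2^{\mathbb Z})^\omega$ let
\[
x\approx y\iff x(m)\,E_0\,y(m)\ \text{ for all }m\in\mathbb Z\iff\pi_k(x)\,E_0\,\pi_k(y)\ \text{ for all }k,
\]
and for $x,y\in K^\omega$ let
\[
x\,F_K\,y\iff\sigma^nx\approx y\ \text{ for some }n\in\mathbb Z .
\]
Since $(\sigma^nx)(m)=x(m+n)$, the homeomorphism $x\mapsto(x(m))_{m\in\mathbb Z}$ identifies $F_{2^{\mathbb Z}}$ with $E_0^{[\mathbb Z]}$, and $F_K$ with the restriction of $E_0^{[\mathbb Z]}$ to a compact set. Hence $F_K$ is Borel, and inclusion maps show that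
\begin{equation}\label{eq:inclusion}
F_K\le_BE_0^{[\mathbb Z]},\qquad K\subseteq L\ \Longrightarrow\ F_K\le_BF_L .
\end{equation}

\subsection{Results}

Our examples come from rotations of the circle $\mathbb T=\mathbb R/\mathbb Z$. Cover $\mathbb T$ by the closed semicircles $S_1=[0,\frac12]$ and $S_0=[\frac12,1]$, and record which of them the orbit of $t$ under rotation by $\alpha$ visits:
\[
Q=\{(\alpha,t,z)\in\mathbb T\times\mathbb T\times2^{\mathbb Z}: t+m\alpha\in S_{z(m)}\ \text{ for all }m\in\mathbb Z\}.
\]
At the points $0$ and $\frac12$ both symbols are allowed; this makes $Q$ closed, hence compact. For a nonempty compact set $A$ of irrationals in $\mathbb T$ let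
\[
X_A=\{z:(\alpha,t,z)\in Q\text{ for some }\alpha\in A,\ t\in\mathbb T\},\qquad X_\alpha=X_{\{\alpha\}} .
\]
The set $X_A$ is nonempty and compact, and it is a subshift because
\begin{equation}\label{eq:Qshift}
(\alpha,t,z)\in Q\iff(\alpha,t+\alpha,\sigma z)\in Q .
\end{equation}

\begin{theorem}\label{thm:answer}
If $\alpha$ is irrational, then $E_0^\omega<_BF_{X_\alpha}<_BE_0^{[\mathbb Z]}$.
\end{theorem}

A \emph{Cantor set} is a space homeomorphic to $2^\omega$. The next theorem embeds the partial order of nonempty closed subsets of $2^\omega$ under inclusion into the interval.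

\begin{theorem}\label{thm:embedding}
There is a Cantor set $H\subseteq\mathbb T$ of irrationals such that for all nonempty closed $A,B\subseteq H$,
\[
E_0^\omega<_BF_{X_A}<_BE_0^{[\mathbb Z]}\qquad\text{and}\qquad F_{X_A}\le_BF_{X_B}\iff A\subseteq B .
\]
\end{theorem}

\begin{corollary}\label{cor:orders}
Strictly between $E_0^\omega$ and $E_0^{[\mathbb Z]}$ under $\le_B$ there are continuum many pairwise incomparable relations, a chain of order type $\mathbb R$, and a copy of $(\mathcal P(\omega),\subseteq)$.
\end{corollary}

Theorem~\ref{thm:answer} is an instance of a general criterion. Let $K$ be a subshift. It is \emph{perfect} if it has no isolated points, and \emph{aperiodic} if $\sigma^nz\ne z$ for all $z\in K$ and $n\ne0$. A word $v\in2^{[a,b]}$ is \emph{$K$-legal} if $v=z|[a,b]$ for some $z\in K$. By shift invariance the number of legal words on an interval depends only on the length $\ell$ of the interval, and $K$ has \emph{zero entropy} if this number is $2^{o(\ell)}$. For $k\ge0$ and $N\ge1$ let $\mathcal G_{k,N}$ be the bipartite graph on two disjoint copies (left and right) of $P_k$ with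 edge set
\[
R_{k,N}=\{(\pi_k(z),\pi_k(\sigma^Nz)):z\in K\}.
\]
An edge records a pair of words that one point of $K$ shows in the windows centered at $0$ and at $N$. Every vertex lies on an edge, since $\sigma^NK=K$.

\begin{definition}\label{def:C}
The subshift $K$ satisfies \emph{condition {\rm(C)}} if for every $k$ there is $N\ge1$ such that $\mathcal G_{k,N}$ is connected.
\end{definition}

The full shift $2^{\mathbb Z}$ satisfies (C): for $N=2k+1$ the two windows are disjoint and $\mathcal G_{k,N}$ is complete bipartite.

\begin{theorem}\label{thm:criterion}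
Let $K$ be a perfect, aperiodic, zero-entropy subshift satisfying {\rm(C)}. Then $E_0^\omega<_BF_K<_BE_0^{[\mathbb Z]}$.
\end{theorem}

The reductions in these theorems are elementary (Section~\ref{sec:model}); the work lies in the non-reductions, which all come from Baire category on $K^\omega$. Section~\ref{sec:E0} shows that a Borel homomorphism from $\approx$ to $E_0$ depends, generically, on finitely many columns, and that under (C) it is generically trivial if it is also shift invariant; this gives $F_K\not\le_BE_0^\omega$. Section~\ref{sec:main} shows that a Borel reduction of $F_K$ to $F_L$ yields a finitary object that turns legal words of $K$ into legal words of $L$. Counting words then gives $E_0^{[\mathbb Z]}\not\le_BF_L$ (Section~\ref{sec:entropy}), and following almost periods separates the different $F_{X_A}$ (Section~\ref{sec:embedding}). Section~\ref{sec:rotation} verifies the hypotheses for rotation codings.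

\section{First properties and a model case}\label{sec:model}

\subsection{The lower bound}

We use the standard fact that every nonempty compact metrizable zero-dimensional space without isolated points is a Cantor set. Thus a perfect subshift $K$ is a Cantor set, and so is each nonempty clopen subset of it.

Let $K$ be perfect and fix a homeomorphism $\iota\colon K\to2^\omega$. Define
\[
\Theta\colon K^\omega\to(2^\omega)^\omega,\qquad\Theta(x)(l)=(\iota(x_i)(l))_{i\in\omega}:
\]
recode every row by $\iota$, and read the resulting array by columns. This is a homeomorphism, and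
\begin{equation}\label{eq:Theta}
x\approx y\iff\Theta(x)\,E_0^\omega\,\Theta(y).
\end{equation}
Indeed, $x\approx y$ says that for each $k$ the rows $x_i,y_i$ agree on $[-k,k]$ for almost all $i$, that is, the distance between $x_i$ and $y_i$ tends to $0$ in a compatible metric. In the same way the right side says that the distance between $\iota(x_i)$ and $\iota(y_i)$ tends to $0$. The two conditions are equivalent because $\iota$ and $\iota^{-1}$ are uniformly continuous.

\begin{proposition}\label{prop:lower}
If $K$ is a perfect subshift with a point $a$ such that $\sigma^na\ne a$ for all $n\ne0$, then $E_0^\omega\le_BF_K$.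
\end{proposition}

\begin{proof}
By \eqref{eq:Theta}, $\Theta^{-1}$ reduces $E_0^\omega$ to $\approx$ on $K^\omega$. To reduce $\approx$ to $F_K$ we fix the origin with rows equal to $a$: let $\hat x=(a,x_0,a,x_1,\dots)$. If $x\approx y$, then $\hat x\approx\hat y$. If $\sigma^n\hat x\approx\hat y$, then the even rows give $a(m+n)=a(m)$ for all $m$, so $n=0$, and the odd rows give $x\approx y$.
\end{proof}

\begin{lemma}\label{lem:meager}
If $K$ is a perfect subshift, then every $F_K$-class is meager in $K^\omega$.
\end{lemma}

\begin{proof}
The $F_K$-class of $y$ is the union of the $\approx$-classes of the points $\sigma^ny$, so it suffices to treat one $\approx$-class. Since $K$ has more than one point, $|P_k|\ge2$ for some $k$. The $\approx$-class of $y$ is contained in $\bigcup_{i_0}\{x:\pi_k(x_i)=\pi_k(y_i)\text{ for all }i\ge i_0\}$. Each set in the union is closed, and it has empty interior because a basic open set restricts only finitely many rows.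
\end{proof}

So under a reduction of $F_K$ to any relation the preimage of each class is meager. All our non-reductions are proved by showing that a homomorphism would violate this.

\subsection{Homomorphisms that act row by row}\label{sub:rowwise}

The arguments of the paper are visible in the simplest class of homomorphisms. Let $K,L$ be subshifts, $r\in\mathbb Z$, and $\phi\colon K\to L$ continuous with $\phi\circ\sigma=\sigma^r\circ\phi$. Apply $\phi$ to each row: $f(x)=(\phi(x_i))_i$. By uniform continuity $f$ preserves $\approx$, and $f(\sigma^nx)=\sigma^{nr}f(x)$, so $f$ is a homomorphism from $F_K$ to $F_L$. For example, $\phi(z)(s+jr)=z(j)$ for $0\le s<|r|$ defines such a map on the full shift for each $r\ne0$.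

\emph{The case $r=0$.} Fix $m$. By uniform continuity $\phi(z)(m)=\gamma(\pi_k(z))$ for some $k$ and $\gamma\colon P_k\to2$. Since $\phi(\sigma^Nz)=\phi(z)$, the function $\gamma$ takes the same value at the two ends of each edge of $\mathcal G_{k,N}$. If $K$ satisfies (C), then $\gamma$ is constant. Thus $\phi$ is constant and $f$ is trivial. Lemma~\ref{lem:ergodic} is the Borel version of this.

\emph{The case $r\ne0$.} Choose $k$ and $\gamma_s\colon P_k\to2$ with $\phi(z)(s)=\gamma_s(\pi_k(z))$ for $0\le s<|r|$. Then
\begin{equation}\label{eq:blockcode}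
\phi(z)(s+jr)=\gamma_s(\pi_k(\sigma^jz))\qquad(j\in\mathbb Z,\ 0\le s<|r|),
\end{equation}
so column $s+jr$ of $f(x)$ is computed from columns $j-k,\dots,j+k$ of $x$ by a rule that does not depend on $j$.

Now let $K=2^{\mathbb Z}$, and let $L$ be aperiodic of zero entropy. We claim that no such $\phi$ exists with $r\ne0$. In the smallest case $r=1$, $k=0$ we have $\phi(z)(j)=\gamma_0(z(j))$ with $\gamma_0\colon2\to2$. Either $\gamma_0$ is a bijection, and every word is $L$-legal, or $\gamma_0$ is constant, and $L$ contains a fixed point of $\sigma$. In general, put $N=2k+1$. If some $\gamma_s$ is not constant, then, since the windows centered at $j=0,N,\dots,TN$ are disjoint, the bits of $\phi(z)$ at the $T+1$ positions $s+jr$ can be prescribed freely. This gives $2^{T+1}$ legal words on an interval of length $TN|r|+1$, for every $T$, against zero entropy. If all $\gamma_s$ are constant, then $\sigma^r\phi(z)=\phi(z)$ by \eqref{eq:blockcode}, against aperiodicity.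

For a continuous $\phi$ there is a shortcut: the image of the zero sequence is fixed by $\sigma^r$. We avoided it because it does not survive the passage to Borel maps, which we control only on a comeager set of arrays; the counting argument does survive (Proposition~\ref{prop:upper}).

A general Borel homomorphism has more freedom. An output row may depend on several input rows, as in $f(x)_i(m)=x_i(m)+x_{i+1}(m)\bmod2$ on the full shift. And $f$ may be replaced by $x\mapsto\sigma^{n(x)}f(x)$ for any Borel $n\colon K^\omega\to\mathbb Z$, after which it need not preserve $\approx$. Proposition~\ref{prop:main} undoes the second freedom on a comeager set and then recovers a column rule as in \eqref{eq:blockcode}.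

\section{Baire category tools}\label{sec:tools}

\subsection{General facts}

We write $\forall^*$ for ``for comeagerly many''. The following facts are standard; $X,Y$ are Polish spaces.
\begin{itemize}
\item[(B1)] Comeager subsets of $X$ are dense, and open subsets of $X$ are Polish. Every Borel set differs from an open set by a meager set; so a nonmeager Borel set is comeager in some nonempty open set.
\item[(B2)] (Kuratowski--Ulam) A Borel set $S\subseteq X\times Y$ is comeager iff $\forall^*x\,\forall^*y\ (x,y)\in S$ iff $\forall^*y\,\forall^*x\ (x,y)\in S$.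
\item[(B3)] If $S\subseteq X\times Y$ is Borel, then $\{x:\forall^*y\ (x,y)\in S\}$ is Borel.
\item[(B4)] A Borel map $X\to Y$ is continuous on a dense $G_\delta$ subset of $X$.
\end{itemize}
A comeager set contains a dense $G_\delta$ set. Whenever a comeager set appears in a hypothesis we shrink it to a Borel one without comment.

\begin{lemma}\label{lem:open}
Let $\rho\colon X\to Y$ be a continuous open surjection of Polish spaces. A Borel set $S\subseteq Y$ is comeager iff $\rho^{-1}(S)$ is comeager. This applies to the map $X_0^\omega\to Y_0^\omega$ induced coordinatewise by a continuous surjection $X_0\to Y_0$, where $Y_0$ is finite and $X_0$ is finite or a subshift.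
\end{lemma}

\begin{proof}
If $D\subseteq Y$ is dense open, then $\rho^{-1}(D)$ is open, and it is dense because $\rho(U)$ meets $D$ for every nonempty open $U\subseteq X$. So preimages of comeager sets are comeager. If $S$ is not comeager, then $Y\setminus S$ is comeager in a nonempty open $O$ by (B1). Applying the first part to $\rho\colon\rho^{-1}(O)\to O$, we see that $\rho^{-1}(Y\setminus S)$ is comeager in the nonempty open set $\rho^{-1}(O)$, so $\rho^{-1}(S)$ is not comeager. For the last sentence, the image of a basic open set $\prod_{i<n}U_i\times X_0^{\omega\setminus n}$ has the form $\prod_{i<n}V_i\times Y_0^{\omega\setminus n}$, which is open since $Y_0$ is discrete.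
\end{proof}

\begin{lemma}[zero--one law]\label{lem:01}
If a countable group acts by homeomorphisms on a Polish space with all orbits dense, then every invariant Borel set is meager or comeager.
\end{lemma}

\begin{proof}
A nonmeager invariant Borel set is comeager in a nonempty open set $O$, hence in each of the countably many translates of $O$. These cover the space because every orbit meets $O$.
\end{proof}

\subsection{The space $K^\omega$ for a perfect subshift}

Let $K$ be a perfect subshift. For $p\in P_k$ put $K_p=\{z\in K:\pi_k(z)=p\}$; these sets are Cantor sets and partition $K$. For a finite set $A$ and $u\in A^N$ let $\langle u\rangle=\{p\in A^\omega:p|N=u\}$, and for $u\in P_k^N$ let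
\[
[u]=\{x\in K^\omega:\pi_k(x)\in\langle u\rangle\}.
\]
Every nonempty open subset of $K^\omega$ contains sets $[u]$, $u\in P_k^N$, for all sufficiently large $k$. Write
\[
x\approx_ky\iff x\approx y\ \text{ and }\ \pi_k(x)=\pi_k(y).
\]

\emph{A group inducing $\approx$.} Let $\Gamma$ be the countable discrete group of finitely supported elements of $2^\omega$ under addition modulo $2$; its orbits on $2^\omega$ are the $E_0$-classes. The product $G=\Gamma^\omega$ is an abelian Polish group, which we write multiplicatively. It acts continuously on $(2^\omega)^\omega$ by addition, and its orbits are the $E_0^\omega$-classes. Transport the action to $K^\omega$ along $\Theta$. By \eqref{eq:Theta} the orbits are the $\approx$-classes. The open subgroups $G_l=\{h\in G:h(j)=0\text{ for all }j<l\}$ form a neighborhood base at the identity. The countable subgroup $G^*=\bigoplus_\omega\Gamma$ changes any finite set of bits at will, so all its orbits in $(2^\omega)^\omega$, and hence in $K^\omega$, are dense. The subgroups $G_l$ and the relations $\approx_k$ are linked as follows: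
\begin{equation}\label{eq:Gl}
\text{for each $l$ and all large $k$,}\qquad x\approx_ky\ \Longrightarrow\ y\in G_lx .
\end{equation}
Indeed, by uniform continuity of $\iota$, for all large $k$ the equality $\pi_k(z)=\pi_k(z')$ implies $\iota(z)|l=\iota(z')|l$. Then $x\approx_ky$ gives $\Theta(x)(j)=\Theta(y)(j)$ for $j<l$, so the element $h=\Theta(y)-\Theta(x)$ of $G$ lies in $G_l$.

\emph{Transport into a basic open set.} Category arguments give information on some unspecified $[u]$. To spread it to the whole space we map every point into $[u]$ by changing finitely many rows. For $p,p'\in P_k$ fix homeomorphisms $\kappa_{p,p'}\colon K_p\to K_{p'}$. For $u\in P_k^N$ let $\tau_u\colon K^\omega\to[u]$ replace $x_i$ by $\kappa_{\pi_k(x_i),u_i}(x_i)$ for $i<N$ and keep the other rows. Then: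
\begin{itemize}
\item[(T1)] $\tau_u(x)\approx x$, and so $x\approx y$ implies $\tau_u(x)\approx\tau_u(y)$;
\item[(T2)] $x\approx_ky$ implies $\tau_u(x)\approx_k\tau_u(y)$;
\item[(T3)] $\tau_u^{-1}(C)$ is comeager whenever $C$ is comeager.
\end{itemize}
Here (T3) holds because $\tau_u$ maps each of the finitely many clopen pieces $[v]$, $v\in P_k^N$, homeomorphically onto $[u]$.

\emph{Swaps.} If $U,V\subseteq K$ are disjoint nonempty clopen sets, a homeomorphism $U\to V$ and its inverse define an involution of $K$ that exchanges $U$ and $V$ and fixes all other points. Applying it to row $i$ alone gives a homeomorphism of $K^\omega$ that moves each point within its $\approx$-class. We call it a \emph{swap of $U$ and $V$ at row $i$}.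

\section{Generic homomorphisms into $E_0$}\label{sec:E0}

Throughout this section $K$ is a perfect subshift. We first show that a Borel map $f\colon K^\omega\to2^\omega$ sending $\approx$ to $E_0$ depends generically on finitely many columns, up to $E_0$. There are two steps. Along a $G$-orbit $f$ takes countably many values, so it is generically unchanged by a small subgroup $G_l$, hence along $\approx_k$ (Lemma~\ref{lem:local}). And $\approx_k$-classes are dense in the fibers of $\pi_k$, so $f$ is generically constant on fibers (Lemma~\ref{lem:fiber}). The first step will be used again for another relation, so we state it in general.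

\begin{lemma}\label{lem:local}
Let $\mathcal R$ be a Borel equivalence relation on $K^\omega$ and $C_0$ a comeager set such that, for each $\approx$-class $[x]_\approx$, the set $[x]_\approx\cap C_0$ meets only countably many $\mathcal R$-classes. Then there are $k,N$, $u\in P_k^N$ and a comeager set $C$ such that $x\,\mathcal R\,y$ whenever $x,y\in C\cap[u]$ and $x\approx_ky$.
\end{lemma}

\begin{proof}
Let $B_l=\{x:\forall^*g\in G_l\ \ x\,\mathcal R\,gx\}$, a Borel set by (B3), and let $B=\bigcup_lB_l$. We show that $B$ is comeager.

Each $h\in G$ acts as a homeomorphism, so $\forall^*x\ hx\in C_0$. By (B2), comeagerly many $x$ satisfy $\forall^*h\in G\ hx\in C_0$. Fix such an $x$. Let $e$ range over the countably many $\mathcal R$-classes that meet $[x]_\approx\cap C_0$, and put $A_e=\{h\in G:hx\in e\}$. The Borel sets $A_e$ cover a comeager subset of $G$. Write $A_e$ as the symmetric difference of an open set $U_e$ and a meager set $M_e$. Comeagerly many $h$ lie in $\bigcup_eA_e\setminus\bigcup_eM_e$. Such an $h$ lies in $A_e\cap U_e$ for some $e$, so $G_lh\subseteq U_e$ for some $l$, and $G_lh\setminus M_e\subseteq A_e$.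 Thus $hx\in e$ and $ghx\in e$ for comeagerly many $g\in G_l$, which means $hx\in B_l$. We have shown $\forall^*x\,\forall^*h\ hx\in B$. By (B2) there is $h$ with $h^{-1}B$ comeager, so $B$ is comeager.

Hence some $B_l$ is nonmeager, and so comeager in a nonempty open set $O$. Suppose $x,y\in B_l$ and $y=h_1x$ with $h_1\in G_l$. Since $g\mapsto gh_1^{-1}$ is a homeomorphism of $G_l$, there is $g\in G_l$ with both $x\,\mathcal R\,gx$ and $y\,\mathcal R\,(gh_1^{-1})y=gx$. So $x\,\mathcal R\,y$. Choose $k$ large enough for \eqref{eq:Gl} and such that $[u]\subseteq O$ for some $u\in P_k^N$, and let $C=B_l\cup(K^\omega\setminus[u])$.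
\end{proof}

\begin{lemma}\label{lem:fiber}
Let $f\colon K^\omega\to2^\omega$ be Borel and $C$ comeager with $f(x)=f(y)$ whenever $x,y\in C$ and $x\approx_ky$. Then there is a Borel map $g\colon P_k^\omega\to2^\omega$ with $f(x)=g(\pi_k(x))$ for comeagerly many $x$.
\end{lemma}

\begin{proof}
Homeomorphisms $K_p\cong2^\omega$, $p\in P_k$, give $K\cong P_k\times2^\omega$ and so $K^\omega\cong P_k^\omega\times(2^\omega)^\omega$. We write $x=(q,a)$, where $q=\pi_k(x)$ and $a_i\in2^\omega$ codes the row $x_i\in K_{q_i}$. By (B2), for comeagerly many $q$ the section $C_q$ is comeager; fix such a $q$. Let the countable group $\bigoplus_{i\in\omega}\Gamma$ act on $a$ by addition; all orbits are dense. For $\lambda$ in this group the points $(q,a)$ and $(q,\lambda a)$ have the same $\pi_k$ and differ in finitely many rows, so they are $\approx_k$-equivalent. Therefore $f(q,\cdot)$ is invariant on the comeager invariant set $D_q=\bigcap_\lambda\lambda C_q$. By Lemma~\ref{lem:01} each set $\{a\in D_q:f(q,a)(n)=1\}$ is meager or comeager, so $f(q,\cdot)$ is constant on a comeager set.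

Define $g(q)(n)=1$ iff $\forall^*a\ f(q,a)(n)=1$. Then $g$ is Borel by (B3), and $\forall^*q\,\forall^*a\ f(q,a)=g(q)$. Apply (B2).
\end{proof}

\begin{lemma}\label{lem:columns}
Let $f\colon K^\omega\to2^\omega$ be Borel and $C_0$ comeager with $f(x)\,E_0\,f(y)$ whenever $x,y\in C_0$ and $x\approx y$. Then for all large $k$ there is a Borel map $g\colon P_k^\omega\to2^\omega$ with $f(x)\,E_0\,g(\pi_k(x))$ for comeagerly many $x$.
\end{lemma}

\begin{proof}
The image under $f$ of $[x]_\approx\cap C_0$ lies in one $E_0$-class, which is countable. So Lemma~\ref{lem:local} applies to $x\,\mathcal R\,y\iff f(x)=f(y)$ and gives $k,u,C$. Put $f'=f\circ\tau_u$. By (T2), $f'(x)=f'(y)$ whenever $x,y\in\tau_u^{-1}(C)$ and $x\approx_ky$, and $\tau_u^{-1}(C)$ is comeager by (T3). Lemma~\ref{lem:fiber} gives $g$ with $f'(x)=g(\pi_k(x))$ generically. On the comeager set $C_0\cap\tau_u^{-1}(C_0)$ we have $f(x)\,E_0\,f'(x)$ by (T1). For $k'\ge k$ compose $g$ with the restriction map $P_{k'}^\omega\to P_k^\omega$.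
\end{proof}

Now suppose that $f$ is also shift invariant up to $E_0$. For the full shift and $k=0$ the conclusion is immediate: $g(x(0))\,E_0\,g(x(1))$ for generic $x$, the columns $x(0),x(1)$ form a generic pair in $2^\omega\times2^\omega$, and so $g$ maps a comeager set into one $E_0$-class. In general the windows at $0$ and at $N$ are not independent. Condition (C) lets us pass from $p\in P_k^\omega$ to an independent $p'$ by a bounded number of steps along edges, made in all rows at once. A \emph{walk of length $2d$} in $\mathcal G_{k,N}$ is a sequence $(p^0,q^0,p^1,\dots,q^{d-1},p^d)$ in $P_k$ with $(p^t,q^t)\in R_{k,N}$ and $(p^{t+1},q^t)\in R_{k,N}$ for $0\le t<d$.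

\begin{lemma}\label{lem:walks}
If $\mathcal G_{k,N}$ is connected, there is $d\ge1$ such that every pair $(p,p')\in P_k^2$ is the pair of endpoints $(p^0,p^d)$ of a walk of length $2d$. Moreover, each edge occurs at each of the $2d$ positions of some walk of length $2d$.
\end{lemma}

\begin{proof}
Any two left vertices are joined by a walk of even length. A walk ending at $p'$ can be lengthened by $2$ by going along an edge at $p'$ and back. Take $2d\ge2$ at least as large as the finitely many lengths needed. The edge $(p,q)$ occurs at every position of the walk $(p,q,p,\dots,q,p)$.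
\end{proof}

\begin{lemma}\label{lem:ergodic}
Let $K$ satisfy {\rm(C)}. Let $f\colon K^\omega\to2^\omega$ be Borel and $C_0$ comeager with $f(x)\,E_0\,f(y)$ whenever $x,y\in C_0$ and either $x\approx y$ or $y=\sigma x$. Then one $E_0$-class contains $f(x)$ for comeagerly many $x$.
\end{lemma}

\begin{proof}
Take $k,g$ from Lemma~\ref{lem:columns}, $N$ from (C), and $d$ from Lemma~\ref{lem:walks}. Since $\sigma$ is a homeomorphism of $K^\omega$, for comeagerly many $x$ all $\sigma^jx$ lie in $C_0$ and satisfy $f(\sigma^jx)\,E_0\,g(\pi_k(\sigma^jx))$. For such $x$,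
\[
g(\pi_k(x))\ E_0\ f(x)\ E_0\ f(\sigma x)\ E_0\cdots E_0\ f(\sigma^Nx)\ E_0\ g(\pi_k(\sigma^Nx)).
\]
View $R_{k,N}^\omega$ as a set of pairs in $P_k^\omega\times P_k^\omega$. By Lemma~\ref{lem:open} for the map $K^\omega\to R_{k,N}^\omega$, $x\mapsto(\pi_k(x),\pi_k(\sigma^Nx))$, the set $S=\{(p,q)\in R_{k,N}^\omega:g(p)\,E_0\,g(q)\}$ is comeager.

Let $\mathcal W$ be the finite set of walks of length $2d$. An element of $\mathcal W^\omega$ is a tuple $(p^0,q^0,\dots,p^d)$ of elements of $P_k^\omega$. Each of the $2d$ maps $\mathcal W\to R_{k,N}$ that pick out the edge at a given position is onto. By Lemma~\ref{lem:open}, for comeagerly many elements of $\mathcal W^\omega$ all pairs $(p^t,q^t)$ and $(p^{t+1},q^t)$ lie in $S$, so that $g(p^0)\,E_0\,g(p^d)$. The endpoint map $\mathcal W\to P_k^2$ is onto, so Lemma~\ref{lem:open} gives $g(p)\,E_0\,g(p')$ for comeagerly many $(p,p')\in P_k^\omega\times P_k^\omega$. By (B2) fix $p$ with $\forall^*p'\ g(p')\,E_0\,g(p)$. By Lemma~\ref{lem:open} for $\pi_k\colon K^\omega\to P_k^\omega$, comeagerly many $x$ satisfy $f(x)\,E_0\,g(\pi_k(x))\,E_0\,g(p)$.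
\end{proof}

\begin{remark}\label{rem:noC}
Lemma~\ref{lem:ergodic} fails without (C). Let $K_0$ be the set of $z$ with $z(3m)=0$ and $z(3m+1)=1$ for all $m$, and let $K=K_0\cup\sigma K_0\cup\sigma^2K_0$, a perfect subshift. On the three pieces we have, in order, $z(0)=0$ and $z(1)=1$; $z(-1)=0$ and $z(0)=1$; $z(1)=0$ and $z(-1)=1$. So the pieces are disjoint, and the index $a(z)\in\mathbb Z/3$ of the piece containing $z$ is determined by $\pi_1(z)$ and satisfies $a(\sigma z)=a(z)+1$. Every edge of $\mathcal G_{1,N}$ joins a left vertex of index $a$ to a right vertex of index $a+N$, so $\mathcal G_{1,N}$ is disconnected for all $N$. Let $f(x)_i=1$ iff $a(x_i)=a(x_{i+1})$. Then $f(\sigma x)=f(x)$, and $x\approx y$ implies $f(x)\,E_0\,f(y)$. But the preimage of each $E_0$-class is meager, since each set $\{x:f(x)_i=b_i\text{ for all }i\ge i_0\}$ is closed with empty interior.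
\end{remark}

\begin{proposition}\label{prop:notpower}
If $K$ is a perfect subshift satisfying {\rm(C)}, then $F_K\not\le_BE_0^\omega$.
\end{proposition}

\begin{proof}
Let $f\colon K^\omega\to(2^\omega)^\omega$ be a Borel reduction. Lemma~\ref{lem:ergodic} applies to each map $x\mapsto f(x)(n)$ with $C_0=K^\omega$. Intersecting countably many comeager sets, we find an $E_0^\omega$-class with comeager preimage. This preimage is a single $F_K$-class, contradicting Lemma~\ref{lem:meager}.
\end{proof}

For $K=2^{\mathbb Z}$, Propositions~\ref{prop:lower} and~\ref{prop:notpower} give the known inequality $E_0^\omega<_BE_0^{[\mathbb Z]}$.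

\section{Generic homomorphisms from $F_K$ to $F_L$}\label{sec:main}

\subsection{Generic codes}

We isolate what remains of the formula \eqref{eq:blockcode} for a Borel homomorphism. The rule $\gamma_s$, which acted on one row, becomes a map $g_s$ from blocks of $2k+1$ columns to single columns, defined on a comeager set.

Let $K,L$ be subshifts and fix $k\ge0$. For $M\ge0$ let
\[
\rho_M(z)=(\pi_k(\sigma^jz))_{|j|\le M},\qquad W_M=\{\rho_M(z):z\in K\}.
\]
An element of the finite set $W_M$ lists the words that a point of $K$ shows in the windows centered at $-M,\dots,M$. Each component map $W_M\to P_k$ is onto, since $\sigma^jK=K$. For $w=(w_i)_i\in W_M^\omega$ let $w(j)\in P_k^\omega$ be the sequence of $j$-th components; thus $\rho_M(x)(j)=\pi_k(\sigma^jx)$ for $x\in K^\omega$.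

Suppose we are given $r\in\mathbb Z\setminus\{0\}$, a dense $G_\delta$ set $Y\subseteq P_k^\omega$ and maps $g_s\colon Y\to2^\omega$, $0\le s<|r|$. Let
\[
Y_M=\{w\in W_M^\omega:w(j)\in Y\text{ for all }|j|\le M\},
\]
a dense $G_\delta$ subset of $W_M^\omega$ by Lemma~\ref{lem:open}. Each point of the interval $I_M=[-M|r|,\,M|r|+|r|-1]$ is uniquely of the form $s+jr$ with $|j|\le M$ and $0\le s<|r|$. For $w\in Y_M$ and $i\in\omega$ define the word $\Phi_i(w)\in2^{I_M}$ by
\[
\Phi_i(w)(s+jr)=g_s(w(j))_i .
\]
It is row $i$ of the array whose column $s+jr$ is $g_s(w(j))$.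

\begin{definition}\label{def:code}
The tuple $(r,k,Y,(g_s)_{0\le s<|r|})$ is a \emph{generic code from $K$ to $L$} if
\begin{itemize}
\item[(G1)] $Y$ is closed under $E_0$, each $g_s$ is continuous, and $g_s(p)\,E_0\,g_s(q)$ whenever $p,q\in Y$ and $p\,E_0\,q$;
\item[(G2)] for every $M$ there are $i_0$, $N_0$ and $u\in W_M^{N_0}$ such that $\Phi_i(w)$ is $L$-legal for all $w\in Y_M\cap\langle u\rangle$ and all $i\ge i_0$.
\end{itemize}
\end{definition}

A map $\phi$ as in \eqref{eq:blockcode} gives a generic code with $Y=P_k^\omega$ and $g_s(p)_i=\gamma_s(p_i)$; here $\Phi_i(w)=\phi(z)|I_M$ for any $z$ with $\rho_M(z)=w_i$. Property (G2) is uniform in $w$ but local. It implies a statement about all of $Y_M$.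

\begin{lemma}\label{lem:G3}
For a generic code from $K$ to $L$, every $M$ and every $w\in Y_M$, the word $\Phi_i(w)$ is $L$-legal for all but finitely many $i$.
\end{lemma}

\begin{proof}
Let $w'$ be $w$ with its first $N_0$ entries replaced by $u$ from (G2). Then $w'(j)\,E_0\,w(j)$, so $w'(j)\in Y$ and $g_s(w'(j))\,E_0\,g_s(w(j))$ for all $j,s$ by (G1). There are finitely many pairs $(j,s)$, so $\Phi_i(w')=\Phi_i(w)$ for almost all $i$, and (G2) applies to $w'$.
\end{proof}

\subsection{The main proposition}

\begin{proposition}\label{prop:main}
Let $K$ be a perfect subshift satisfying {\rm(C)}, let $L$ be an aperiodic subshift, and let $f\colon K^\omega\to L^\omega$ be a Borel homomorphism from $F_K$ to $F_L$. Then one of the following holds.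
\begin{itemize}
\item[(a)] The $f$-preimage of some $F_L$-class is comeager.
\item[(b)] There is a generic code from $K$ to $L$.
\end{itemize}
\end{proposition}

By Lemma~\ref{lem:meager}, alternative (a) fails for a reduction. This gives the form in which the proposition is used.

\begin{corollary}\label{cor:code}
If $K$ is a perfect subshift satisfying {\rm(C)}, $L$ is an aperiodic subshift and $F_K\le_BF_L$, then there is a generic code from $K$ to $L$.
\end{corollary}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
We would like to apply Lemma~\ref{lem:columns} to each column of $f(x)$. The obstacle is that $x\approx y$ gives only $\sigma^nf(x)\approx f(y)$ for some $n$. We first give this $n$ a name, which is where aperiodicity of $L$ is used, and then modify $f$ to make it vanish.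

\emph{The cocycle.} Let $y\in L^\omega$ and $\sigma^ny\approx y$. For each $m$ we have $y_i(m+n)=y_i(m)$ for almost all $i$, so a limit point $z\in L$ of the sequence of rows $(y_i)_i$ satisfies $\sigma^nz=z$, and $n=0$. Since $\approx$ is $\sigma$-invariant, it follows that for $x\,F_K\,y$ there is a unique integer $c(x,y)=c_f(x,y)$ with
\[
\sigma^{c(x,y)}f(x)\approx f(y).
\]
The function $c$ is Borel on $F_K$, and $c(x,z)=c(x,y)+c(y,z)$; in particular $c(y,x)=-c(x,y)$. By (T1), $f(\tau_u(x))\,F_L\,f(x)$ for all $x$. So $f\circ\tau_u$ is again a Borel homomorphism, with the same preimages of $F_L$-classes as $f$, and we may replace $f$ by $f\circ\tau_u$ without affecting (a) or (b).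

\emph{Step 1: $c$ vanishes on $\approx_k$.} Let $x\,\mathcal R\,y\iff f(x)\approx f(y)$. If $y\approx x$, then $f(y)\approx\sigma^nf(x)$ for some $n$, so $[x]_\approx$ meets countably many $\mathcal R$-classes. Lemma~\ref{lem:local} with $C_0=K^\omega$ gives $k,u,C$. Replace $f$ by $f\circ\tau_u$ and put $C_1=\tau_u^{-1}(C)$. By (T2) and (T3), $C_1$ is comeager and
\begin{equation}\label{eq:step1}
c(x,y)=0\quad\text{whenever }x,y\in C_1\text{ and }x\approx_ky .
\end{equation}

\emph{Step 2: $c$ vanishes on $\approx$.} Property \eqref{eq:step1} allows us to change finitely many rows as long as the window at $0$ is kept. If $c(x,\sigma^Nx)$ were constant, we could also make changes that keep the window at $N$, and by (C) the two kinds of changes generate all others. An integer-valued Borel function is generically constant on some open set, so we localize there.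

Let $N$ be as in (C) for $k$, and $d$ as in Lemma~\ref{lem:walks}. One of the Borel sets $\{x:c(x,\sigma^Nx)=n\}$, say for $n=r_*$, is nonmeager, hence comeager in some $[v]$ with $v\in P_{k'}^{M_0}$ and $k'\ge k$. Let $C_2$ be the comeager set of $x\in C_1\cap\sigma^{-N}C_1$ such that $x\notin[v]$ or $c(x,\sigma^Nx)=r_*$. For an edge $e=(p,q)\in R_{k,N}$ let
\[
K_e=\{z\in K:\pi_k(z)=p,\ \pi_k(\sigma^Nz)=q\}.
\]
These nonempty clopen sets partition $K$. For all $e\ne e'$ and all $i$ fix a swap of $K_e$ and $K_{e'}$ at row $i$, and let $\Lambda$ be the countable group generated by these swaps. Then $\lambda x\approx x$ for $\lambda\in\Lambda$, and $C_2^*=\bigcap_{\lambda\in\Lambda}\lambda C_2$ is comeager and $\Lambda$-invariant.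

Two kinds of pairs $x\approx x'$ in $C_2^*\cap[v]$ have $c(x,x')=0$.
\begin{itemize}
\item Type I: $\pi_k(x)=\pi_k(x')$. This is \eqref{eq:step1}.
\item Type II: $\pi_k(\sigma^Nx)=\pi_k(\sigma^Nx')$. Then $\sigma^Nx\approx_k\sigma^Nx'$ and both points lie in $C_1$, so
\[
c(x,x')=c(x,\sigma^Nx)+c(\sigma^Nx,\sigma^Nx')-c(x',\sigma^Nx')=r_*+0-r_*=0 .
\]
\end{itemize}
Let $x\approx y$ be any points of $C_2^*\cap[v]$. We claim that $c(x,y)=0$. The set $A$ of rows $i$ with $\pi_k(x_i)\ne\pi_k(y_i)$ is finite, and it contains no $i<M_0$, because $\pi_{k'}(x_i)=v_i=\pi_{k'}(y_i)$ for such $i$ and $k'\ge k$. For $i\in A$ choose a walk $(p_i^0,q_i^0,\dots,q_i^{d-1},p_i^d)$ with $p_i^0=\pi_k(x_i)$ and $p_i^d=\pi_k(y_i)$. Applying swaps at the rows in $A$, we obtain points $x=x^0,x^1,\dots,x^{2d}$ in $\Lambda x$ that agree with $x$ outside $A$ and such that for $i\in A$ and $0\le t<d$, row $i$ of $x^{2t+1}$ lies in $K_{(p_i^t,q_i^t)}$ and row $i$ of $x^{2t+2}$ lies in $K_{(p_i^{t+1},q_i^t)}$. All these points lie in $C_2^*$ by invariance, and in $[v]$ because the rows below $M_0$ are untouched. The pair $(x^{2t},x^{2t+1})$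 is of type I, as row $i$ has $\pi_k$ equal to $p_i^t$ in both points. The pair $(x^{2t+1},x^{2t+2})$ is of type II, as row $i$ shows $q_i^t$ in the window at $N$ in both points. Finally $\pi_k(x^{2d})=\pi_k(y)$ and $x^{2d}\approx x\approx y$, so $(x^{2d},y)$ is of type I. Adding up, $c(x,y)=0$.

Put $f_1=f\circ\tau_v$, $c_1=c_{f_1}$ and $C_3=\tau_v^{-1}(C_2^*)$, a comeager set. By (T1) and the claim,
\begin{equation}\label{eq:step2}
f_1(x)\approx f_1(y),\ \text{ that is, }c_1(x,y)=0,\quad\text{whenever }x,y\in C_3\text{ and }x\approx y .
\end{equation}

\emph{Step 3: the shift acts by a constant.} Let $r(x)=c_1(x,\sigma x)$ and $D=C_3\cap\sigma^{-1}C_3$. If $x\approx y$ lie in $D$, then $\sigma x\approx\sigma y$ lie in $C_3$, and \eqref{eq:step2} gives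
\[
r(x)=c_1(x,y)+r(y)+c_1(\sigma y,\sigma x)=r(y).
\]
So the Borel sets $\{x\in\bigcap_{h\in G^*}hD:r(x)=n\}$, $n\in\mathbb Z$, are $G^*$-invariant. They cover a comeager set, so one of them, for $n=r$ say, is nonmeager, and it is comeager by Lemma~\ref{lem:01}. For comeagerly many $x$ we have $r(\sigma^jx)=r$ for all $j$; then $c_1(x,\sigma^jx)=jr$, that is,
\begin{equation}\label{eq:step3}
f_1(\sigma^jx)\approx\sigma^{jr}f_1(x)\qquad\text{for all }j\in\mathbb Z .
\end{equation}

\emph{Step 4: the case $r=0$.} For each $m$ the column map $x\mapsto f_1(x)(m)$ satisfies the hypotheses of Lemma~\ref{lem:ergodic} with $C_0=\{x\in C_3:r(x)=0\}$. So there are $E_0$-classes $e_m$ such that comeagerly many $x$ satisfy $f_1(x)(m)\in e_m$ for all $m$. These $f_1(x)$ lie in one $\approx$-class, and (a) holds.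

\emph{Step 5: the case $r\ne0$, construction of the code.} By \eqref{eq:step2}, Lemma~\ref{lem:columns} applies to the column maps $x\mapsto f_1(x)(s)$, $0\le s<|r|$. Take a new $k$ that works for all of them, and Borel maps $g_s\colon P_k^\omega\to2^\omega$. Together with \eqref{eq:step3} this gives, for comeagerly many $x$,
\begin{equation}\label{eq:columnrule}
f_1(x)(s+jr)\ E_0\ f_1(\sigma^jx)(s)\ E_0\ g_s(\pi_k(\sigma^jx))\qquad(j\in\mathbb Z,\ 0\le s<|r|).
\end{equation}

Let $\Delta$ be the countable group of homeomorphisms of $P_k^\omega$ generated by transpositions of two letters at a single index. Its orbits are the $E_0$-classes. The transposition of $p,p'$ at index $i$ lifts to a swap of $K_p$ and $K_{p'}$ at row $i$. So each $\delta\in\Delta$ has a lift $\tilde\delta$, a homeomorphism of $K^\omega$ with $\pi_k\circ\tilde\delta=\delta\circ\pi_k$ and $\tilde\delta x\approx x$. For comeagerly many $x$ both $x$ and $\tilde\delta x$ lie in $C_3$ and satisfy \eqref{eq:columnrule}, so that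
\[
g_s(\pi_k(x))\ E_0\ f_1(x)(s)\ E_0\ f_1(\tilde\delta x)(s)\ E_0\ g_s(\delta\pi_k(x)).
\]
By Lemma~\ref{lem:open} for $\pi_k$, comeagerly many $p\in P_k^\omega$ satisfy $g_s(p)\,E_0\,g_s(\delta p)$ for all $\delta$ and $s$. By (B4) there is a dense $G_\delta$ set $Y'$ of such $p$ on which all $g_s$ are continuous. Let $Y=\bigcap_{\delta\in\Delta}\delta Y'$. This is a $\Delta$-invariant dense $G_\delta$ subset of $Y'$, so (G1) holds for the restrictions $g_s|Y$.

\emph{Step 6: legality.} Fix $M$. For comeagerly many $x$, \eqref{eq:columnrule} holds and $w=\rho_M(x)$ lies in $Y_M$, the latter by Lemma~\ref{lem:open} for $\rho_M\colon K^\omega\to W_M^\omega$. Since $w(j)=\pi_k(\sigma^jx)$ and only finitely many pairs $(j,s)$ are involved, \eqref{eq:columnrule} shows that $\Phi_i(w)=f_1(x)_i|I_M$ for almost all $i$. These words are $L$-legal because $f_1(x)_i\in L$. Put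
\[
Z_{i_0}=\{w\in Y_M:\Phi_i(w)\text{ is $L$-legal for all }i\ge i_0\}.
\]
The Borel set $\bigcup_{i_0}Z_{i_0}$ has comeager preimage under $\rho_M$, so it is comeager by Lemma~\ref{lem:open}. Hence some $Z_{i_0}$ is nonmeager, and so dense in some $\langle u\rangle$, $u\in W_M^{N_0}$. Each map $w\mapsto\Phi_i(w)$ is continuous on $Y_M$ with values in a finite set, so $Z_{i_0}$ is closed in $Y_M$. Therefore $Z_{i_0}\supseteq Y_M\cap\langle u\rangle$, which is (G2).
\end{proof}

\section{Zero entropy and the general criterion}\label{sec:entropy}

We run the counting argument of Section~\ref{sub:rowwise} for a generic code. Two things change. The bit $g_s(p)_i$ depends on $i$ and on all of $p$, and legality is uniform only on a cylinder $\langle u\rangle$, which restricts each window differently. So the failure of the counting argument gives constancy of $g_s(\cdot)_i$ only on one small cylinder, depending on $i$ and $s$. The pigeonhole principle removes the dependence on $i$, and (G1) spreads the constancy over all of $Y$.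

\begin{proposition}\label{prop:upper}
If $L$ is an aperiodic zero-entropy subshift, then $E_0^{[\mathbb Z]}\not\le_BF_L$.
\end{proposition}

\begin{proof}
Let $K=2^{\mathbb Z}$, which is perfect and satisfies (C), and suppose $F_K\le_BF_L$. Corollary~\ref{cor:code} gives a generic code $(r,k,Y,(g_s))$ from $K$ to $L$. Let $N=2k+1$. The length $(2NT+1)|r|$ grows linearly in $T$, so by zero entropy we can fix $T$ such that $L$ has fewer than $2^{T+1}$ legal words on an interval of this length. Let $M=NT$, so that $|I_M|=(2NT+1)|r|$, and take $i_0,N_0,u$ from (G2). Let $J=\{0,N,2N,\dots,TN\}$. The windows $[j-k,j+k]$, $j\in J$, are pairwise disjoint, so the projection $W_M\to P_k^J$ is onto. For $j\in J$ let $u(j)\in P_k^{N_0}$ be the sequence of $j$-th components of $u$.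

\emph{Claim. For all $i\ge i_0$ and all $s$ there is $j\in J$ such that $p\mapsto g_s(p)_i$ is constant on $Y\cap\langle u(j)\rangle$.} Suppose that for some $i\ge i_0$ and $s$ this map takes both values on $Y\cap\langle u(j)\rangle$ for every $j\in J$. By continuity on $Y$, for $j\in J$ and $\varepsilon\in2$ there is a finite word $a_{j,\varepsilon}$ over $P_k$ extending $u(j)$ such that $g_s(p)_i=\varepsilon$ for all $p\in Y\cap\langle a_{j,\varepsilon}\rangle$. Let $(\varepsilon_j)_{j\in J}\in2^J$. The open set of $w\in\langle u\rangle$ with $w(j)\in\langle a_{j,\varepsilon_j}\rangle$ for all $j\in J$ is nonempty: at indices below $N_0$ the entries of $u$ meet the requirements, and at each later index the requirements prescribe some of the components $j\in J$, which is possible since $W_M\to P_k^J$ is onto. So this open set contains a point $w$ of the dense set $Y_M$. By (G2) the word $\Phi_i(w)$ is $L$-legal, and it has value $\varepsilon_j$ at position $s+jr$ for each $j\in J$. This gives $2^{|J|}=2^{T+1}$ distinct legal words on $I_M$, contrary to the choice of $T$.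

For each $i\ge i_0$ the claim provides, for every $s$, an index in $J$ and a constant value in $2$. There are finitely many possibilities for these data, so there are an infinite set $\mathcal I\subseteq\omega$ and $j_s\in J$, $b_s\in2$ with $g_s(p)_i=b_s$ for all $p\in Y\cap\langle u(j_s)\rangle$, $i\in\mathcal I$ and all $s$. Any $p\in Y$ becomes an element of $Y\cap\langle u(j_s)\rangle$ when its first $N_0$ entries are changed, so by (G1)
\[
g_s(p)_i=b_s\ \text{ for all but finitely many }i\in\mathcal I\qquad(p\in Y,\ 0\le s<|r|).
\]
Let $z\in2^{\mathbb Z}$ be given by $z(s+jr)=b_s$. For any $M'$ pick $w\in Y_{M'}$. For large $i\in\mathcal I$ the word $\Phi_i(w)$ equals $z|I_{M'}$, and it is $L$-legal by Lemma~\ref{lem:G3}. Since $L$ is closed, $z\in L$. But $\sigma^rz=z$ with $r\ne0$, contradicting aperiodicity.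
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
Since $K$ is perfect and aperiodic, $E_0^\omega\le_BF_K$ by Proposition~\ref{prop:lower}. Since $K$ is perfect and satisfies (C), $F_K\not\le_BE_0^\omega$ by Proposition~\ref{prop:notpower}. We have $F_K\le_BE_0^{[\mathbb Z]}$ by \eqref{eq:inclusion}, and $E_0^{[\mathbb Z]}\not\le_BF_K$ by Proposition~\ref{prop:upper}, since $K$ is aperiodic of zero entropy.
\end{proof}

\section{Codings of irrational rotations}\label{sec:rotation}

Let $\alpha\in\mathbb T$ be irrational and $\mathcal E=\{0,\frac12\}\subseteq\mathbb T$. Recall that every orbit $\{t+m\alpha:m\in\mathbb Z\}$ is dense in $\mathbb T$; note also that $n\alpha\notin\mathcal E$ for $n\ne0$. Let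
\[
\mathbb T_\alpha=\{t\in\mathbb T:t+m\alpha\notin\mathcal E\text{ for all }m\},
\]
a set with countable complement, invariant under rotation by $\alpha$. For $t\in\mathbb T_\alpha$ there is a unique $z$ with $(\alpha,t,z)\in Q$; we call it $\zeta_t=\zeta_{\alpha,t}$. By \eqref{eq:Qshift}, $\sigma^j\zeta_t=\zeta_{t+j\alpha}$.

\begin{lemma}\label{lem:unique}
If $\alpha$ is irrational and $(\alpha,t,z),(\alpha,t+\theta,z)\in Q$, then $\theta=0$.
\end{lemma}

\begin{proof}
Suppose $\theta\ne0$, and let $U$ be the open set of $y$ in the interior of $S_0$ with $y+\theta$ in the interior of $S_1$. It is nonempty: for $\theta\in(0,\frac12]$ it contains $1-\epsilon$, and for $\theta\in(\frac12,1)$ it contains $\frac12+\epsilon$, when $\epsilon>0$ is small. So $t+m\alpha\in U$ for some $m$. Then $t+m\alpha\notin S_1$ forces $z(m)=0$, and $t+\theta+m\alpha\notin S_0$ forces $z(m)=1$.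
\end{proof}

\begin{lemma}\label{lem:aperiodic}
If $A$ is a nonempty compact set of irrationals, then $X_A$ is aperiodic.
\end{lemma}

\begin{proof}
Let $(\alpha,t,z)\in Q$ with $\alpha\in A$ and $\sigma^nz=z$. Then $(\alpha,t+n\alpha,z)\in Q$ by \eqref{eq:Qshift}, so $n\alpha=0$ by Lemma~\ref{lem:unique}, and $n=0$.
\end{proof}

For $k\ge0$ let $D=D(k)=\{e-m\alpha:e\in\mathcal E,\ |m|\le k\}$. On each component $U$ of $\mathbb T\setminus D$ the points $t+m\alpha$, $|m|\le k$, do not cross $\mathcal E$, so $\pi_k(\zeta_t)$ is constant on $U\cap\mathbb T_\alpha$.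

\begin{lemma}\label{lem:dense}
Let $\alpha$ be irrational. The set $\{\zeta_t:t\in\mathbb T_\alpha\}$ is dense in $X_\alpha$, and $X_\alpha$ is perfect. For each $p\in P_k(X_\alpha)$ there is a nonempty open arc $U$ with $\pi_k(\zeta_t)=p$ for all $t\in U\cap\mathbb T_\alpha$.
\end{lemma}

\begin{proof}
Let $(\alpha,t,z)\in Q$. For each $m$ with $t+m\alpha\notin\mathcal E$, the point $t+m\alpha$ is interior to $S_{z(m)}$, so $\zeta_{t'}(m)=z(m)$ for $t'\in\mathbb T_\alpha$ near $t$. There is at most one $m_0$ with $t+m_0\alpha\in\mathcal E$, since two would give $n\alpha\in\mathcal E$ with $n\ne0$. If $m_0$ exists, let $t'\to t$ in $\mathbb T_\alpha$ from the side on which $t'+m_0\alpha\in S_{z(m_0)}$; otherwise let $t'\to t$ in $\mathbb T_\alpha\setminus\{t\}$. In both cases $\zeta_{t'}\to z$, and $\zeta_{t'}\ne z$ by Lemma~\ref{lem:unique}. This proves density and perfectness. Given $p$, density gives $t\in\mathbb T_\alpha$ with $\pi_k(\zeta_t)=p$; let $U$ be the component of $\mathbb T\setminus D$ containing $t$.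
\end{proof}

\begin{lemma}\label{lem:rotC}
If $\alpha$ is irrational, then $X_\alpha$ satisfies {\rm(C)} with $N=2k+1$.
\end{lemma}

\begin{proof}
Let $D'=D-N\alpha$. The sets $D$ and $D'$ are disjoint: if $e-m\alpha=e'-m'\alpha-N\alpha$ with $e,e'\in\mathcal E$ and $|m|,|m'|\le k$, then $(m'+N-m)\alpha=e'-e\in\mathcal E$ with $m'+N-m\ge1$, which is impossible. The map $z\mapsto(\pi_k(z),\pi_k(\sigma^Nz))$ is locally constant, so by Lemma~\ref{lem:dense} every edge has the form $(p(t),q(t))$ with $t\in\mathbb T_\alpha$, where $p(t)=\pi_k(\zeta_t)$ and $q(t)=\pi_k(\zeta_{t+N\alpha})$. The function $p$ is constant on components of $\mathbb T\setminus D$, and $q$ on components of $\mathbb T\setminus D'$. Each of the finitely many arcs of $\mathbb T\setminus(D\cup D')$ therefore determines one edge, and all edges arise. Two consecutive arcs are separated by one point. If it lies in $D$, it is not in $D'$, so both arcs lie in one component of $\mathbb T\setminus D'$ and the two edges share their right vertex. If it lies in $D'$, they share their left vertex. Going around the circle, all edges lie in one component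 of the graph, and every vertex is on an edge.
\end{proof}

\begin{example}\label{ex:cycle}
Let $\frac18<\alpha<\frac16$ be irrational and $k=1$. The set $D$ consists of $0,\alpha,\frac12-\alpha$ and their translates by $\frac12$. On the six arcs of $\mathbb T\setminus D$, starting from $(0,\alpha)$, the word $p(t)$ is $011,111,110,100,000,001$. For $N=3$ the set $D'$ consists of $\frac12-3\alpha,\frac12-2\alpha,1-4\alpha$ and their translates by $\frac12$, and
\[
0<\tfrac12-3\alpha<\alpha<\tfrac12-2\alpha<\tfrac12-\alpha<1-4\alpha<\tfrac12 .
\]
So $D$ and $D'$ alternate, and $\mathcal G_{1,3}$ is a cycle with $12$ edges (Figure~\ref{fig:circle}). For every $N$ the set $D\cup(D-N\alpha)$ has at most $12$ points, so $\mathcal G_{1,N}$ has at most $12$ of the $36$ possible edges. Distant windows never become independent here, which is why (C) asks only for connectivity.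
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0) circle (2);
\foreach \x in {0,50.9,129.1,180,230.9,309.1} \draw[thick] (\x:2) -- (\x:2.9);
\foreach \x in {27.3,78.2,156.4,207.3,258.2,336.4} \draw[thick] (\x:1.05) -- (\x:2);
\foreach \x/\y in {25.5/011,90/111,154.5/110,205.5/100,270/000,334.5/001} \node at (\x:2.5) {$\y$};
\foreach \x/\y in {52.7/100,117.3/000,181.8/001,232.7/011,297.3/111,1.8/110} \node at (\x:1.5) {$\y$};
\node at (0:3.15) {$0$};
\node at (180:3.15) {$\frac12$};
\end{tikzpicture}
\caption{The circle of starting points $t$, oriented counterclockwise, for the rotation by $\alpha=\sqrt2/10$. The outer labels give the coding of the orbit of $t$ at times $-1,0,1$, and the inner labels give it at times $2,3,4$; each label changes only at the ticks on its own side. Inner and outer ticks never coincide, so consecutive arcs give pairs of words with one word in common, and the twelve pairs form a cycle in the bipartite graph $\mathcal G_{1,3}$.}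
\label{fig:circle}
\end{figure}

For zero entropy we need a bound that is uniform in the angle, since $A$ may be infinite. We therefore count in the plane of pairs $(\alpha,t)$.

\begin{lemma}\label{lem:entropy}
If $A$ is a nonempty compact set of irrationals, then $X_A$ has $O(\ell^4)$ legal words on an interval of length $\ell$. In particular it has zero entropy.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:dense}, every legal word on $[0,\ell-1]$ is $\zeta_{\alpha,t}|[0,\ell-1]$ for some $\alpha\in A$ and $t\in\mathbb T_\alpha$. Take representatives $\alpha,t\in[0,1)$. For $0\le m<\ell$ we have $0\le t+m\alpha<\ell$, and $\zeta_{\alpha,t}(m)=1$ iff $\lfloor2(t+m\alpha)\rfloor$ is even. The point $(\alpha,t)\in\mathbb R^2$ avoids the $q=\ell(2\ell+1)$ lines $t+m\alpha=\frac c2$ with $0\le m<\ell$, $0\le c\le2\ell$, and the integers $\lfloor2(t+m\alpha)\rfloor$ are determined by the side of each line on which it lies. So the word is determined by the region of the complement of the lines that contains $(\alpha,t)$. Add the lines one at a time: the $j$-th line is cut by the earlier ones into at most $j$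 pieces, and each piece splits one region in two. There are thus at most $1+(1+2+\dots+q)=1+q+\binom q2=O(\ell^4)$ regions.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
By Lemmas~\ref{lem:aperiodic}, \ref{lem:dense}, \ref{lem:rotC} and~\ref{lem:entropy}, $X_\alpha$ is aperiodic, perfect, satisfies (C), and has zero entropy. Apply Theorem~\ref{thm:criterion}.
\end{proof}

\section{Separating the angles}\label{sec:embedding}

Let $\|\cdot\|$ denote the distance to $0$ in $\mathbb T$. Entropy does not distinguish the subshifts $X_A$, so we use almost periods. If $\|n\alpha\|$ is small, then most points of $X_\alpha$ agree with their shift by $n$ on a long window. A map as in \eqref{eq:blockcode} sends such a point to a point of the target that agrees with its shift by $rn$ on a long window, and in $X_B$ this forces $\|rn\beta\|$ to be small for some $\beta\in B$. For a generic code we cannot choose a single point: we need an element of $Y_M$ all of whose rows are almost periodic. This is possible if almost periodicity leaves each single window unrestricted, which is the content of the next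 lemma.

\begin{lemma}\label{lem:source}
Let $\alpha$ be irrational, $K=X_\alpha$, and $k,M'\ge0$. There is $\delta>0$ such that for every $n\in\mathbb Z$ with $\|n\alpha\|<\delta$, putting $M=M'+|n|$ and
\[
W'=\{\rho_M(z):z\in X_\alpha,\ \pi_k(\sigma^{j+n}z)=\pi_k(\sigma^jz)\text{ for all }|j|\le M'\}\subseteq W_M,
\]
each component map $W'\to P_k$, $|j|\le M$, is onto.
\end{lemma}

\begin{proof}
Let $\mu$ be Lebesgue measure on $\mathbb T$. By Lemma~\ref{lem:dense},
\[
\eta=\min_{p\in P_k}\mu\{t\in\mathbb T_\alpha:\pi_k(\zeta_t)=p\}>0 .
\]
Since $\sigma^j\zeta_t=\zeta_{t+j\alpha}$ and $\mu$ is translation invariant, $\mu\{t\in\mathbb T_\alpha:\pi_k(\sigma^j\zeta_t)=p\}\ge\eta$ for all $j$ and $p$; the bound does not depend on $j$, and this is why $\delta$ will not depend on $n$. If $\zeta_t(m+n)\ne\zeta_t(m)$, then $y=t+m\alpha$ and $y+n\alpha$ lie in the interiors of different semicircles, so the arc of length $\|n\alpha\|$ between them contains a point of $\mathcal E$. For each of the two points of $\mathcal E$ the set of such $y$ is an arc of length $\|n\alpha\|$. So the set of $t\in\mathbb T_\alpha$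 with $\zeta_t(m+n)\ne\zeta_t(m)$ for some $|m|\le M'+k$ has measure at most $2(2M'+2k+1)\|n\alpha\|$. Choose $\delta$ with $2(2M'+2k+1)\delta<\eta$. If $\|n\alpha\|<\delta$, then for all $j,p$ there is $t$ outside this set with $\pi_k(\sigma^j\zeta_t)=p$, and $\rho_M(\zeta_t)$ is an element of $W'$ with $j$-th component $p$.
\end{proof}

\begin{lemma}\label{lem:target}
Let $B$ be a nonempty compact set of irrationals and $\epsilon>0$. There is $\ell$ such that, whenever $z\in X_B$ and $n'\in\mathbb Z$ satisfy $z(m+n')=z(m)$ for all $|m|\le\ell$, we have $\|n'\beta\|<\epsilon$ for some $\beta\in B$.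
\end{lemma}

\begin{proof}
Otherwise there are, for each $\ell$, a triple $(\beta_\ell,t_\ell,z_\ell)\in Q$ with $\beta_\ell\in B$ and an integer $n_\ell$ such that $\sigma^{n_\ell}z_\ell$ and $z_\ell$ agree on $[-\ell,\ell]$ and $\|n_\ell\beta_\ell\|\ge\epsilon$. By \eqref{eq:Qshift}, $(\beta_\ell,t_\ell+n_\ell\beta_\ell,\sigma^{n_\ell}z_\ell)\in Q$. Along a subsequence $\beta_\ell\to\beta\in B$, $t_\ell\to t$, $n_\ell\beta_\ell\to\theta$ and $z_\ell\to z$; then also $\sigma^{n_\ell}z_\ell\to z$. As $Q$ is closed, $(\beta,t,z)$ and $(\beta,t+\theta,z)$ lie in $Q$. Since $\beta$ is irrational, $\theta=0$ by Lemma~\ref{lem:unique}, whereas $\|\theta\|\ge\epsilon$.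
\end{proof}

\begin{proposition}\label{prop:periods}
Let $\alpha$ be irrational, $B$ a nonempty compact set of irrationals, and $F_{X_\alpha}\le_BF_{X_B}$. Then there is $r\in\mathbb Z\setminus\{0\}$ such that for every $\epsilon>0$ there is $\delta>0$ with the following property: if $n\in\mathbb Z$ and $\|n\alpha\|<\delta$, then $\|rn\beta\|<\epsilon$ for some $\beta\in B$.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:dense}, \ref{lem:rotC} and~\ref{lem:aperiodic}, Corollary~\ref{cor:code} gives a generic code $(r,k,Y,(g_s))$ from $X_\alpha$ to $X_B$. Given $\epsilon$, take $\ell$ from Lemma~\ref{lem:target}, put $M'=\ell$, and take $\delta$ from Lemma~\ref{lem:source}. Let $\|n\alpha\|<\delta$, with $M$ and $W'$ as in that lemma. By Lemma~\ref{lem:open} for the component maps $W'\to P_k$, comeagerly many $w\in(W')^\omega$ satisfy $w(j)\in Y$ for all $|j|\le M$. Fix such a $w$; it lies in $Y_M$. By Lemma~\ref{lem:G3} there are $i$ and $z\in X_B$ with $\Phi_i(w)=z|I_M$. For $|j|\le M'$ we have $|j+n|\le M$ and $w(j+n)=w(j)$, so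
\[
z(s+jr+rn)=g_s(w(j+n))_i=g_s(w(j))_i=z(s+jr)\qquad(0\le s<|r|).
\]
Thus $z(m+rn)=z(m)$ for all $m\in I_{M'}\supseteq[-\ell,\ell]$, and Lemma~\ref{lem:target} with $n'=rn$ finishes the proof.
\end{proof}

The angles must be chosen with care, because distinct angles can give isomorphic relations. With $\check z(m)=z(-m)$ we have $(\alpha,t,z)\in Q\iff(-\alpha,t,\check z)\in Q$, so reflecting every row carries $F_{X_\alpha}$ to $F_{X_{-\alpha}}$. To contradict Proposition~\ref{prop:periods} for $\alpha\notin B$ we want $n$ with $n\alpha$ near $0$ and $rn\beta$ near $\frac12$, uniformly in $\beta\in B$ and for an $r$ not known in advance. The following set provides such $n$.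

\begin{lemma}\label{lem:H}
There is a Cantor set $H\subseteq\mathbb T$ such that every continuous map $\varphi\colon H\to\mathbb T$ is a uniform limit of maps $x\mapsto nx$, $n\in\mathbb Z$. All points of $H$ are irrational.
\end{lemma}

\begin{proof}
We build nondegenerate closed arcs $J_\xi$, indexed by finite binary words $\xi$, such that $J_{\xi0},J_{\xi1}$ are disjoint subarcs of $J_\xi$, the arcs $J_\xi$ with $\xi\in2^s$ have length at most $\frac1s$ for $s\ge1$, and for each $s\ge1$ and each $\psi\colon2^s\to\{0,\frac1s,\dots,\frac{s-1}s\}$ there is $n_\psi$ with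
\begin{equation}\label{eq:psi}
\|n_\psi x-\psi(\xi)\|\le\tfrac1s\qquad\text{for all }\xi\in2^s,\ x\in J_\xi .
\end{equation}
Start with $J_\emptyset=[0,\frac12]$. At stage $s$ take two disjoint subarcs of length at most $\frac1s$ in each arc of the previous stage, and treat the finitely many $\psi$ in turn. Choose $n_\psi$ so large that $n_\psi$ times the length of each current arc is at least $1$. Then $x\mapsto n_\psi x$ maps each current arc onto $\mathbb T$, so the arc with index $\xi$ contains a point where $n_\psi x=\psi(\xi)$. Shrink the arc to a nondegenerate closed subarc containing this point on which $\|n_\psi x-\psi(\xi)\|\le\frac1s$. Later shrinking preserves \eqref{eq:psi}.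

Let $H=\bigcap_s\bigcup_{\xi\in2^s}J_\xi$. Sending $b\in2^\omega$ to the unique point of $\bigcap_sJ_{b|s}$ is a continuous bijection from $2^\omega$ onto $H$, so $H$ is a Cantor set. Given $\varphi$ and $\epsilon>0$, take $s$ so large that $\frac2s<\frac\epsilon2$ and $\varphi$ varies by less than $\frac\epsilon2$ on each $H\cap J_\xi$, $\xi\in2^s$. Pick $x_\xi\in H\cap J_\xi$ and let $\psi(\xi)$ be within $\frac1s$ of $\varphi(x_\xi)$. For $x\in H\cap J_\xi$,
\[
\|n_\psi x-\varphi(x)\|\le\|n_\psi x-\psi(\xi)\|+\|\psi(\xi)-\varphi(x_\xi)\|+\|\varphi(x_\xi)-\varphi(x)\|<\tfrac2s+\tfrac\epsilon2<\epsilon .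
\]
If $x\in H$ and $qx=0$ with $q\ge1$, then every $nx$ is a multiple of $\frac1q$, so $\|nx-\frac1{2q}\|\ge\frac1{2q}$ for all $n$. This contradicts the approximability of the constant map $\frac1{2q}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:embedding}]
Let $H$ be as in Lemma~\ref{lem:H}, let $A\subseteq H$ be nonempty and closed, and let $\alpha\in A$. By \eqref{eq:inclusion}, $F_{X_\alpha}\le_BF_{X_A}\le_BE_0^{[\mathbb Z]}$. So Theorem~\ref{thm:answer} gives $E_0^\omega\le_BF_{X_A}$ and $F_{X_A}\not\le_BE_0^\omega$. By Lemmas~\ref{lem:aperiodic} and~\ref{lem:entropy} and Proposition~\ref{prop:upper}, $E_0^{[\mathbb Z]}\not\le_BF_{X_A}$. Thus $F_{X_A}$ lies strictly inside the interval.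

If $A\subseteq B$, then $X_A\subseteq X_B$ and $F_{X_A}\le_BF_{X_B}$ by \eqref{eq:inclusion}. Conversely, suppose that $F_{X_A}\le_BF_{X_B}$ and that there is $\alpha\in A\setminus B$. Then $F_{X_\alpha}\le_BF_{X_B}$. Take $r$ from Proposition~\ref{prop:periods}, and $\delta$ for $\epsilon=\frac14$. Since $B$ is closed and $H$ is zero-dimensional, $\alpha$ has a clopen neighborhood $V$ in $H$ disjoint from $B$. Let $\varphi\colon H\to\mathbb T$ be $0$ on $V$ and $\frac1{2r}$ elsewhere; it is continuous. By Lemma~\ref{lem:H} there is $n$ with $\|n\alpha\|<\delta$ and $\|n\beta-\frac1{2r}\|<\frac1{8|r|}$ for all $\beta\in B$. Multiplying by $r$ gives $\|rn\beta-\frac12\|<\frac18$, so $\|rn\beta\|>\frac14$ for all $\beta\in B$. This contradicts the choice of $\delta$. Hence $A\subseteq B$.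
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:orders}]
By Theorem~\ref{thm:embedding} it suffices to find each order among the nonempty closed subsets of $H$ under inclusion. The singletons $\{\alpha\}$, $\alpha\in H$, are continuum many pairwise incomparable sets. For the chain, identify $H$ with $2^\omega$, ordered lexicographically, and take the closed initial segments $\{y:y\le x\}$, which increase strictly with $x$. Let $x$ range over the sequences that are neither eventually $1$ nor identically $0$; binary expansion is an order isomorphism of this set with $(0,1)\cong\mathbb R$. For $\mathcal P(\omega)$, fix an injective sequence $\alpha_n\to\alpha_\infty$ in $H$ with $\alpha_n\ne\alpha_\infty$ for all $n$, and send $S\subseteq\omega$ to the closed set $\{\alpha_n:n\in S\}\cup\{\alpha_\infty\}$.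
\end{proof}

\begin{thebibliography}{9}

\bibitem{jumps}
\emph{Jumps in the Borel complexity hierarchy},
\texttt{http://www.math.caltech.edu/\~{}logic/slides/2021-09-29.pdf}

\end{thebibliography}
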